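# Graphs of large minimum degree whose $1$-subdivisions have bounded game coloring number

All graphs are finite and simple. All logarithms are to base $2$.

## 1. The guess that a bounded game coloring number forces a vertex of small degree

**Definition (1-subdivision).** The *$1$-subdivision* $sd_1(G)$ of a graph $G$ is obtained by replacing each edge $uv$ by a path $u\,w_{uv}\,v$ through a new vertex $w_{uv}$. We call the vertices of $G$ *branch vertices* and the new vertices *edge-vertices*.

For example, $sd_1(K_3)$ is the cycle $C_6$. An edge-vertex has degree $2$, and a branch vertex keeps its degree from $G$. If $G'\subseteq G$, then $sd_1(G')\subseteq sd_1(G)$.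

**Definition (marking game).** Alice and Bob alternately mark unmarked vertices of a graph $H$, Alice moving first, until all vertices are marked. For an integer $k$, Alice wins if, at the moment each vertex $v$ is marked, at most $k-1$ neighbors of $v$ are already marked. The *A-game coloring number* $\mathrm{col}_g^A(H)$ is the least $k$ for which Alice has a winning strategy.

The rule concerns every vertex, whoever marks it. For the path $xyz$, Alice marks $y$ first. Each of $x,z$ then sees one marked neighbor when it is marked, so $\mathrm{col}_g^A=2$ (the value $1$ is impossible for a graph with an edge, since the second end of the edge to be marked sees the first). For the path $abcd$ the value is $3$. It is at most $3$ because all degrees are at most $2$. It is not $2$: up to symmetry Alice starts with $a$ or $b$. If she marks $a$, Bob marks $c$, and $b$ now has two marked neighbors while unmarked. If she marks $b$, Bob marks $d$, and $c$ has two marked neighbors while unmarked.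

**Definition (hereditary class).** A class of graphs is *hereditary* if with every graph it contains all its subgraphs. For example, the class of all forests is hereditary.

**Conjecture (Dvořák).** Suppose $\mathcal G$ is a hereditary class and $\mathrm{col}_g^A(H)$ is bounded by a constant for $H\in\mathcal G$. Then there is a constant $c$, depending on $\mathcal G$, such that for any graph $G$ with at least one vertex, $sd_1(G)\in\mathcal G$ implies that $G$ has a vertex of degree at most $c$.

The first guess is that this is true. When Bob marks $w_{uv}$, he raises the number of marked neighbors at *two* branch vertices, and Alice can rescue only one of them with her reply. If every degree in $G$ is huge, Bob should be able to pile up marks.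

**Bound 1.** If $\mathrm{col}_g^A\le 1$ on $\mathcal G$, then no graph in $\mathcal G$ has an edge. So $sd_1(G)\in\mathcal G$ implies that $G$ has no edge, and $c=0$ works.

**Bound 2.** If $\mathrm{col}_g^A\le2$ on $\mathcal G$, then the four-vertex path is not in $\mathcal G$. If $G$ has a vertex of degree at least $2$, then $sd_1(G)$ contains a five-vertex path, hence a four-vertex path. So $sd_1(G)\in\mathcal G$ implies that $G$ has maximum degree at most $1$, and $c=1$ works.

**Complete graphs.** Here we need a strategy for Bob, and we set up its bookkeeping once for the whole lecture.

Let the game be played on $sd_1(G)$, and let Bob mark only edge-vertices. When Alice marks a branch vertex, call it *deleted*. When Alice marks an edge-vertex $w_e$, Bob declares one end of $e$ deleted. So each Alice move deletes at most one vertex, every non-deleted branch vertex is unmarked, and the edge-vertex of an edge with both ends non-deleted is unmarked unless Bob marked it. Write $w(v)$ for the number of marked neighbors of a branch vertex $v$. If some unmarked branch vertex ever has $w(v)\ge k$, Alice has lost for the value $k$, because $v$ must be marked later and will then have at least $k$ marked neighbors.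

**Lemma 4 (one round).** Suppose Bob is to move in the game on $sd_1(G)$, and $M$ is a nonempty matching of $G$ whose ends are all non-deleted and whose edge-vertices are all unmarked. Bob goes through the edges of $M$ one by one. If both ends of the edge are non-deleted, he marks its edge-vertex (the edge is *played*) and Alice replies. Otherwise he *skips* the edge without using a move. At the end, let $\mathrm{Del}$ be the set of vertices deleted during the round and $Y$ the set of non-deleted ends of played edges. Then $|\mathrm{Del}|\le|M|$, $|Y|\ge|M|$, and on $Y$ the value of $w$ has grown by at least $1$. It is again Bob's turn.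

*Proof.* Let $p$ edges be played and $s$ skipped, so $p+s=|M|$. Alice makes at most $p$ replies, so $|\mathrm{Del}|\le p\le|M|$. Each skipped edge has an end in $\mathrm{Del}$, because its ends were non-deleted at the start. These $s$ ends are distinct, since $M$ is a matching, and they are not ends of played edges. So at most $p-s$ vertices of $\mathrm{Del}$ are ends of played edges. There are $2p$ ends of played edges, hence
$$|Y|\ge 2p-(p-s)=p+s=|M|\ge1 .$$
Each vertex of $Y$ had the edge-vertex of its played edge marked during the round. Since $Y$ consists of unmarked vertices, the game is not over, Alice could always reply, and Bob is to move. $\square$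

Now let $G=K_n$ with $n\ge 1+2k\cdot4^{k-1}$. After Alice's first move at least $n-1$ vertices are non-deleted. Suppose that Bob is to move and that $S$ is a set of $s$ non-deleted vertices with $w\ge i$ on $S$, each in at most $i$ played edges. Among pairs of vertices of $S$, the edges with unmarked edge-vertex are all but the played ones. Take a maximal matching $M$ of such edges inside $S$. Any two uncovered vertices are joined by a played edge, so at most $i+1$ vertices are uncovered, and $|M|\ge(s-i-1)/2\ge s/4$ if $s\ge2(i+1)$. A round on $M$ gives a set $Y\subseteq S$ of at least $s/4$ non-deleted vertices with $w\ge i+1$, each in at most $i+1$ played edges. Starting from $s\ge n-1$ and $i=0$, before round $i+1$ we have $s\ge(n-1)/4^i\ge2k\ge2(i+1)$ for $0\le i\le k-1$. After $k$ rounds a nonempty set of unmarked vertices has $w\ge k$. So $\mathrm{col}_g^A(sd_1(K_n))>k$, and the guess passes this test too.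

## 2. Where Bob's rounds break down, and what is true

Try the rounds on a graph of which we know only that its minimum degree is at least $d$. After one round on $M$, Bob has at least $|M|$ non-deleted vertices with $w\ge1$. For the next round he needs a large matching of unmarked edges with non-deleted ends, many of which lie in $Y$. In $K_n$ this was free. In general, Alice has made about $|M|$ deletions, and these may be exactly the vertices to which $Y$ was attached.

Here is the bad situation in its simplest form. Let $G$ be bipartite with parts $A,B$, where $|B|$ is far smaller than $|A|$. No matching has more than $|B|$ edges, so one round can give Alice the $|B|$ moves in which she can mark all of $B$. After that no edge has two non-deleted ends, and the rounds stop. For $K_{d,n}$ Bob can repair this, because the class is hereditary: he plays on $sd_1(K_{d,d})$ instead, where the two sides are equal. The repair needs a subgraph of large degree in which all degrees are comparable, and large minimum degree alone does not provide one. This turns out to be the whole difficulty. The conjecture fails, and the rounds can be made to work precisely under a balance condition.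

**Theorem 1.** For every $m\ge1$ there is a graph $G'_m$ of minimum degree at least $m/2$ such that every subgraph $H$ of $sd_1(G'_m)$ satisfies $\mathrm{col}_g^A(H)\le8$. Hence $\mathcal G=\{\text{subgraphs of }sd_1(G'_m):m\ge1\}$ is hereditary with $\mathrm{col}_g^A\le8$ on $\mathcal G$. Yet for every integer $c\ge0$ the graph $sd_1(G'_{2c+1})$ lies in $\mathcal G$, and $G'_{2c+1}$ has minimum degree at least $c+\frac12$, so it has no vertex of degree at most $c$. The conjecture is false.

**Theorem 2.** For all $k,L\ge1$ there is $\Phi(k,L)$ such that if $\Delta\ge\Phi(k,L)$ and $G$ is a graph with $n\ge1$ vertices, maximum degree at most $\Delta$ and at least $\Delta n/L$ edges, then $\mathrm{col}_g^A(sd_1(G))>k$. In particular, if $\mathrm{col}_g^A\le k$ on a hereditary class $\mathcal G$ and $sd_1(G)\in\mathcal G$, then $G$ has no $r$-regular subgraph with $r\ge\Phi(k,2)$.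

For $N\in\mathbb N$ let $g_k(N)$ be the maximum of $|E(G)|$ over graphs $G$ with at most $N$ vertices such that every subgraph $H$ of $sd_1(G)$ satisfies $\mathrm{col}_g^A(H)\le k$.

**Theorem 3.** For every fixed $k\ge8$, $g_k(N)=\Theta_k(N\log\log N)$. Consequently, if $\mathrm{col}_g^A\le k$ on a hereditary class $\mathcal G$ and $sd_1(G)\in\mathcal G$ with $|V(G)|=N$ large, then $G$ has a vertex of degree $O_k(\log\log N)$. For $k\ge8$ this is best possible up to the constant.

The upper bound in Theorem 3 uses a theorem of Janzer and Sudakov, stated in Section 8. Sections 3 to 6 prove Theorem 1, Section 7 proves Theorem 2, and Section 8 proves Theorem 3.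

We shall use several times that *a graph with $e\ge1$ edges and at most $v$ vertices has a nonempty subgraph of minimum degree at least $e/v$*. To see this, repeatedly delete vertices of degree less than $e/v$. If everything were deleted, fewer than $v\cdot e/v=e$ edges would have been removed in total, which is impossible.

## 3. Fixed orientations help Alice, but only in sparse graphs

We change sides and look for a strategy for Alice. The danger is that one Bob move harms two vertices. An orientation lets her decide which of the two to protect.

**Lemma 5 (Hakimi).** If every vertex set $S$ of a graph $F$ spans at most $d|S|$ edges, $d$ an integer, then $F$ has an orientation with all outdegrees at most $d$.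

*Proof.* Take $d$ copies of each vertex, and match each edge to a copy of one of its ends. Hall's condition holds: a set $X$ of edges whose ends form the set $S$ sees $d|S|$ copies, and $|X|\le e(F[S])\le d|S|$. Orient each edge away from the end it is matched to. Each vertex has at most $d$ out-edges. $\square$

**Lemma 6 (warm-up).** Let $d\ge1$. If $F$ has an orientation with all outdegrees at most $d$, then every subgraph $H$ of $sd_1(F)$ has $\mathrm{col}_g^A(H)\le d+2$.

*Proof.* Call a branch vertex of $H$ alive while it is unmarked. When Bob marks $w_e$, *charge* the alive $H$-neighbor if there is exactly one, and charge the head of $e$ if both ends are alive $H$-neighbors. Alice marks the charged vertex at once. If nothing was charged, or it is her first move, she marks any alive vertex, or any unmarked vertex if none is alive.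

While a vertex $v$ is alive, all marked edge-vertices were marked by Bob. A marked neighbor of $v$ was charged to $v$, or else both ends of its edge were alive, the other end was charged, and the edge is an out-edge of $v$. There are at most $d$ of the latter kind, and at most one of the former, since Alice marks $v$ at its first charge. So an alive vertex always has at most $d+1$ marked neighbors. Edge-vertices have degree at most $2\le d+1$. $\square$

The lemma cannot refute the conjecture by itself. A graph $F$ with such an orientation has at most $d|V(F)|$ edges, hence a vertex of degree at most $2d$. In a graph of large minimum degree no fixed orientation with bounded outdegrees exists.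

The way past this point is to *orient lazily*. Alice does not need an orientation of all of $G$, only of the edges that Bob marks while both ends are alive. Arrange $G$ in layers $A,B_1,\dots,B_m$ whose sizes shrink very fast, with edges only from $A$ to the $B_j$, and let Alice mark the smallest layer $B_m$ first, then $B_{m-1}$, and so on. While $B_i$ is being cleared, only about $|B_i|$ moves are made, so Bob touches only about $|B_i|$ vertices. If sets of that size are sparse in the part of $G$ below $B_i$, the touched part can be oriented with small outdegrees. The edges into $B_i$ itself are handled separately: each vertex of $A$ will have only one neighbor in $B_i$.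

One feature of Lemma 6 must change. If Alice answered every first charge, Bob could charge a fresh vertex with each move and she would have no time to clear any layer. So she will respond only to *second* charges, and then at least half of her moves will be free.

## 4. A layered random graph whose small sets are sparse

**Construction.** Let $m\ge1$, $\lambda=2048m^3$, and $D_i=\lambda^{2^i-1}$ for $0\le i\le m$. So $D_0=1$ and $D_i=\lambda D_{i-1}^2$. Let $n=tD_m$ with an integer $t\ge1$, and $N_i=n/D_i$, a positive integer because $D_i$ divides $D_m$. Then $N_{i+1}=N_i/(\lambda D_i)\le N_i/\lambda\le N_i/6$. Summing a geometric series,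
$$\sum_{j\ge i}N_j\le\tfrac65N_i<2N_i. \tag{1}$$
Take disjoint sets $A,B_1,\dots,B_m$ with $|A|=n$, $|B_i|=N_i$. Join each $a\in A$ to exactly one vertex $\varphi_j(a)\in B_j$ for each $j$, where all the $\varphi_j(a)$ are independent and uniform. This is $G$. For $1\le i\le m$ put
$$G_i=G[A\cup B_1\cup\dots\cup B_{i-1}] .$$
So $G_1$ has no edges, and $G_2$ is a disjoint union of stars with centers in $B_1$. Since $n=N_0$, (1) gives $|V(G)|\le 2n$. Also $|E(G)|=mn$.

The next lemma says that sets of size about $N_i$ are sparse in $G_i$. The factor $2$ and the recursion $D_i=\lambda D_{i-1}^2$ belong together: asking for two edges per vertex produces the square of $D_{i-1}$ in the union bound, and the recursion absorbs it.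

**Lemma 7.** With positive probability, for every $1\le i\le m$ and every $S\subseteq V(G_i)$ with $|S|\le50N_i$, we have $e(G_i[S])\le2|S|$.

*Proof.* For $i=1$ and for $S=\emptyset$ there is nothing to prove. Let $i\ge2$ and $z=|S|\ge1$. We use $\binom xz\le(ex/z)^z$. As $|V(G_i)|\le2n$, there are at most $(2en/z)^z$ sets $S$ of size $z$.

Fix $S$. The number $e(G_i[S])$ is the sum of the indicators of the events $\varphi_j(a)\in S\cap B_j$ over $a\in S\cap A$ and $j<i$. There are at most $mz$ of them, they are independent, and each has probability at most $z/N_j\le z/N_{i-1}=zD_{i-1}/n$. If the sum is at least $2z$, some $2z$ of the events occur together. Hence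
$$P\big(e(G_i[S])\ge2z\big)\le\binom{mz}{2z}\Big(\frac{zD_{i-1}}n\Big)^{2z}\le\Big(\frac{em}2\Big)^{2z}\Big(\frac{zD_{i-1}}n\Big)^{2z}.$$
Let $z\le50N_i=50n/(\lambda D_{i-1}^2)$. The union over all $S$ of size $z$ contributes at most
$$\Big[\frac{2en}z\cdot\frac{e^2m^2}4\cdot\frac{z^2D_{i-1}^2}{n^2}\Big]^z=\Big[\frac{e^3}2m^2D_{i-1}^2\frac zn\Big]^z\le\Big[\frac{25e^3m^2}\lambda\Big]^z\le\Big(\frac1{4m}\Big)^z,$$
because $25e^3<512$ and $\lambda=2048m^3$. Summing over $z\ge1$ gives at most $\frac1{4m-1}\le\frac1{3m}$, and summing over the at most $m$ values of $i$ gives at most $\frac13<1$. $\square$

Fix a graph $G$ as in Lemma 7. It has at most $2n$ vertices and $mn$ edges, so it has a nonempty subgraph $G'_m$ of minimum degree at least $mn/(2n)=m/2$. Every subgraph of $sd_1(G'_m)$ is a subgraph of $sd_1(G)$, so Theorem 1 follows from the next statement, which the following two sections prove.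

**Proposition 8.** Every subgraph $H$ of $sd_1(G)$ has $\mathrm{col}_g^A(H)\le8$.

## 5. Alice's strategy: phases, a closed touched set, and charges

Fix a subgraph $H$ of $sd_1(G)$. An edge-vertex $w_{ab}$ of $H$ (with $a\in A$, $b\in B_j$, $ab\in E(G)$) is adjacent in $H$ to a subset of $\{a,b\}$. A branch vertex of $H$ is *alive* if it is unmarked. All other vertices of $G$, marked or not in $H$, are *dead*.

**Phases.** The game is in *phase $i$*, $1\le i\le m$, if $B_i$ contains an alive vertex and all of $B_{i+1}\cup\dots\cup B_m$ is dead. It is in *phase $0$* if all $B_j$ are dead. Vertices never come back to life, so the phase index never increases. Marking an edge-vertex does not change it.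

**The touched set.** Alice maintains a set $C\subseteq V(G)$, initially empty, and orientations of some edges of $G$ inside $C$. Call $C$ *$i$-closed* if every vertex of $V(G_i)\setminus C$ has at most two $G_i$-neighbors in $C$.

For example, let $i=2$ and let $C\subseteq A$. A vertex of $A\setminus C$ has no $G_2$-neighbor in $C$. So $C$ is $2$-closed exactly when each $b\in B_1$ has at most two neighbors in $C$.

If $i<i'$, then $i'$-closed implies $i$-closed, because $G_i$ is an induced subgraph of $G_{i'}$: a vertex of $V(G_i)\setminus C$ lies in $V(G_{i'})\setminus C$ and has no more neighbors in $C$ in $G_i$ than in $G_{i'}$.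

**Update.** When Bob marks an edge-vertex $w_{ab}$ in a phase $i\ge1$, Alice does the following.

1. She adds the vertices of $\{a,b\}\cap V(G_i)$ to $C$, one at a time.
2. Then, one at a time and as long as possible, she adds a vertex of $V(G_i)\setminus C$ having at least $3$ $G_i$-neighbors in the current $C$. These are *closure vertices*.
3. Let $C_{old}$ be the set before the update, $C$ the set after it, and $Z=C\setminus C_{old}\subseteq V(G_i)$. She orients each edge of $G_i$ between $Z$ and $C_{old}$ from $Z$ to $C_{old}$, and the edges of $G_i[Z]$ with all outdegrees at most $2$. If no such orientation of $G_i[Z]$ existed, she would orient its edges arbitrarily. Lemma 10 shows that this never happens.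

After the update $C$ is $i$-closed. Each vertex enters $C$ once. If $ab$ is an edge with both ends in $C$, and the later end entered (or both ends entered) at an update in phase $i'$ with $ab\in E(G_{i'})$, then $ab$ was oriented at that update, and at no other.

For $0\le i\le m$ let $F_i$ be the set $C$ after all updates made in phases $>i$. It is determined once the game is in a phase $\le i$. We have $F_m=\emptyset$ and $F_i\subseteq F_{i-1}$. Moreover,
$$F_i\text{ is }(i+1)\text{-closed for } i<m. \tag{2}$$
Either $F_i=\emptyset$, or the last update in a phase $>i$ was in some phase $i'\ge i+1$, so $F_i$ is $i'$-closed, hence $(i+1)$-closed.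

**Charging.** Suppose Bob marks an edge-vertex $w=w_{ab}$ with $b\in B_j$, and the update, if any, has been performed. If $w$ has no alive $H$-neighbor, nothing is charged. If it has exactly one, that one is charged. If it has two, then $a$ and $b$ are alive, so the phase $i$ satisfies $i\ge j\ge1$, and there are four cases.

- (i) $j\le i-1$. Then $a,b\in V(G_i)$, so both are now in $C$. The update at which the later of them entered was in a phase $i'\ge i>j$, so $ab\in E(G_{i'})$ and $ab$ was oriented then. Charge the head of $ab$.
- (ii) $j=i$ and $a,b\in F_i$. The later of them entered $C$ in a phase $i'>i$. As $B_i\subseteq V(G_{i'})$, the edge $ab$ was oriented then. Charge the head of $ab$.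
- (iii) $j=i$, $a\in F_i$, $b\notin F_i$. Charge $a$.
- (iv) $j=i$, $a\notin F_i$. Charge $b$.

So each Bob move charges at most one vertex, and a charged vertex is alive at that moment.

Why not charge $b$ whenever $j=i$, using that $a$ has only one neighbor in $B_i$? Because $a$ has such a neighbor for each of the $m$ phases, and Bob could harm $a$ without a charge in phase $m$, again in phase $m-1$, and so on. Case (iv) therefore applies only while $a$ is new. Once $a$ has been touched in an earlier phase, either the edge has an orientation (case (ii)), or $a$ is charged (case (iii)) and $b$ suffers. The closedness (2) will show that $b$ suffers at most twice.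

**Alice's moves.** If Bob's last move caused some vertex to be charged for the second time, Alice marks that vertex. This is a *response*. Otherwise, including her first move and the case that Bob marked a branch vertex, she makes a *free move*: she marks an alive vertex of $B_j$ with $j$ maximal; if all $B_j$ are dead, she marks an alive vertex of $A$; if there is no alive vertex, she marks any unmarked vertex.

So Alice marks edge-vertices only when no branch vertex is alive. A vertex is charged at most twice, since it is marked right after its second charge.

**The case $m=2$, by hand.** In phase $2$ we have $F_2=\emptyset$, so a mark on an edge into $B_2$ with both ends alive falls under (iv) and charges $b$. A mark on an edge $ab$ with $b\in B_1$ falls under (i). Bob's touched vertices are collected in $C$, and a vertex $b\in B_1$ with three touched neighbors joins $C$ as well. When $B_2$ is dead, $C$ is frozen as $F_1$. In phase $1$ the graph $G_1$ has no edges, and for a mark on $ab$, $b\in B_1$, with both ends alive: if $a,b\in F_1$, the old orientation decides; if $a\in F_1$, $b\notin F_1$, then $a$ is charged, and $b$ has at most two neighbors $a\in F_1$, so this hurts $b$ at most twice; if $a\notin F_1$,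 then $b$ is charged, and $a$ was not hurt under (iv) before, since that would have put it into $F_1$.

## 6. The clock, the size of the touched set, and at most seven marked neighbors

**Lemma 9 (clock).** If Bob makes a move while the game is in phase $i\ge1$, then the total number $r$ of moves Bob has made in the game, including this one, satisfies $r<4N_i$.

*Proof.* Before this move Alice made exactly $r=p+q$ moves, $p$ responses and $q$ free ones. Consider a response at $v$. The Bob move that charged $v$ for the first time charged no other vertex, so Alice's move right after it was free. Different responses are at different vertices, and these have different first-charging moves. So distinct responses give distinct free moves, and $p\le q$. As $B_i$ still has an alive vertex, it had one at every earlier free move, so all free moves so far marked vertices of $\bigcup_{j\ge i}B_j$. By (1), $q\le\sum_{j\ge i}N_j<2N_i$. Hence $r\le2q<4N_i$. $\square$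

This proof uses only that each Bob move charges at most one vertex. It does not use the quality of the orientations, so there is no circularity with the next lemma.

**Lemma 10 (size of $C$).** Throughout all updates in phase $i$ we have $|C|\le48N_i$. In particular $|Z|\le50N_i$, and the required orientation of $G_i[Z]$ exists.

*Proof.* We use induction on decreasing $i$. First, $|F_i|\le8N_i$. This is trivial if $F_i=\emptyset$. Otherwise the last update in a phase $>i$ was in a phase $i'\ge i+1$, and by induction $|F_i|\le48N_{i'}\le48N_{i+1}\le8N_i$.

At any time during the updates of phase $i$ we have $C=F_i\cup T\cup U$. Here $T$ is the set of ends added in step 1 of the updates of phase $i$. Each such update comes from one Bob move in phase $i$ and adds at most two ends, so $|T|\le8N_i$ by Lemma 9. The set $U$ consists of the closure vertices added in phase $i$. Put $u=|U|$.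

At the start of phase $i$ we have $|C|=|F_i|\le8N_i$. Vertices are added one at a time. Assume $|C|\le48N_i$ before an addition. Then $|C|\le48N_i+1\le50N_i$ after it. Let $S=C\cap V(G_i)$ after the addition. Each vertex of $U$ had, when added, at least $3$ $G_i$-neighbors in the then-current $C$, and these lie in $S$. Count each of these edges at its later end. No edge is counted twice, so by Lemma 7
$$3u\le e(G_i[S])\le2|S|\le2(|F_i|+8N_i+u).$$
Thus $u\le2|F_i|+16N_i$, and $|C|\le|F_i|+8N_i+u\le3|F_i|+24N_i\le48N_i$. This proves the bound on $|C|$.

Every subset $S'$ of $Z$ has at most $50N_i$ vertices and lies in $V(G_i)$, so it spans at most $2|S'|$ edges of $G_i$ by Lemma 7. Lemma 5 with $d=2$ gives the orientation. $\square$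

**Lemma 11 (outdegrees).** Every vertex always has at most $4$ oriented out-edges.

*Proof.* Let a vertex enter $C$ at an update in phase $i$, so it lies in $Z$. Just before the update $C_{old}$ is $i$-closed: either $C_{old}=\emptyset$, or the previous update was in a phase $i'\ge i$ and made the set $i'$-closed. So each vertex of $Z\subseteq V(G_i)\setminus C_{old}$ gets at most $2$ out-edges into $C_{old}$, and at most $2$ inside $Z$ by Lemma 10. An edge oriented at a later update has an end in the new set of that update. If its other end was already in $C$, it is directed into that old vertex. So a vertex receives out-edges only at the update at which it enters $C$. $\square$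

**Lemma 12.** At every moment every alive vertex has at most $7$ marked neighbors.

*Proof.* While some vertex is alive, only Bob marks edge-vertices. Let $v$ be alive. Each marked neighbor of $v$ was, when marked, charged to $v$, or else both ends of its edge were alive $H$-neighbors and it was charged to the other end by one of the cases (i)–(iv). At most $2$ are charged to $v$, since Alice marks $v$ immediately after the second charge. It remains to show that at most $5$ marked neighbors of $v$ are not charged to $v$.

**Vertices of $A$.** Let $v=a\in A$. Marks from cases (i) and (ii) not charged to $a$ were charged to the head $b\ne a$, so they correspond to distinct out-edges of $a$. By Lemma 11 there are at most $4$. Case (iii) charges $a$. Suppose case (iv) occurs for $a$ in phase $i$. The update puts $a$ into $C$, since $A\subseteq V(G_i)$, so $a\in F_l$ for all $l<i$. Hence case (iv) cannot occur for $a$ in a later phase $l<i$, and it occurs for $a$ in at most one phase $i$. There it concerns only the unique neighbor of $a$ in $B_i$, so it happens at most once. The total is at most $5$.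

**Vertices of the layers.** Let $v=b\in B_j$. While $b$ is alive the phase is at least $j$. Case (iv) charges $b$. Marks from (i) and (ii) not charged to $b$ correspond to distinct out-edges of $b$, at most $4$. Case (iii) for $b$ occurs only in phase $j$ and only if $b\notin F_j$.

If case (iii) has not occurred for $b$, the total is at most $4$.

Suppose case (iii) has occurred for $b$. Then $b\notin F_j$. Case (i) never occurred for $b$: it requires a phase $>j$, and its update puts $b$ into $C$, hence into $F_j$. Case (ii) never occurred for $b$, as for $b\in B_j$ it requires phase $j$ and $b\in F_j$. So only case (iii) counts, with neighbors $a\in F_j$. If $j=m$ this is impossible, because $F_m=\emptyset$. If $j<m$, then $b\in V(G_{j+1})\setminus F_j$ and $F_j$ is $(j+1)$-closed by (2), so $b$ has at most $2$ neighbors in $A\cap F_j$. The total is at most $2$. $\square$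

*Proof of Proposition 8 and Theorem 1.* By Lemma 12, every branch vertex has at most $7$ marked neighbors at the moment it is marked, by either player. Edge-vertices have degree at most $2$. So Alice wins for $k=8$, which proves Proposition 8. For Theorem 1, take $G'_m$ from Section 4. The class $\mathcal G$ of all subgraphs of the graphs $sd_1(G'_m)$ is hereditary by definition, and $\mathrm{col}_g^A\le8$ on it. For $c\ge0$ and $m=2c+1$ the graph $G'_m$ has minimum degree at least $c+\frac12$. $\blacksquare$

It is not claimed that $8$ is the smallest bound for which the conjecture fails.

## 7. When degrees are comparable, Bob wins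

We return to Bob's rounds and prove Theorem 2, with the bookkeeping of Section 1 (deleted vertices, $w(v)$, Lemma 4). The plan is to keep, after each round, a bipartite graph with comparable degrees on which the game can go on.

**Definition (state).** An *$(i,j;\Delta,K)$-state*, with real $\Delta>0$ and $K\ge1$, is a position with Bob to move together with a bipartite subgraph $J\subseteq G$ with at least one edge and with parts $P,Q$ consisting of non-deleted vertices, such that the edge-vertices of $J$ are unmarked, all $J$-degrees lie in $[\Delta/K,\Delta]$, $w\ge i$ on $P$, and $w\ge j$ on $Q$.

For example, in the game on $sd_1(K_{d,d})$ with $d\ge2$, after Alice's first move remove the one deleted vertex. What remains is $K_{d-1,d}$, with degrees $d-1\ge d/2$ and $d$. This is a $(0,0;d,2)$-state.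

**Lemma 13.** Let $X$ be a sum of at most $\Delta$ independent Bernoulli($\varepsilon$) variables, where $\Delta,\varepsilon>0$. Then $E\big[X\,1_{X>2\varepsilon\Delta}\big]\le2$.

*Proof.* The mean $\mu$ and the variance are both at most $\varepsilon\Delta$. If $X>2\varepsilon\Delta$, then $X-\mu\ge X-\varepsilon\Delta>X/2$ and $X-\mu>\varepsilon\Delta$. So $X\le2(X-\mu)\le2(X-\mu)^2/(\varepsilon\Delta)$. Taking expectations gives at most $2\varepsilon\Delta/(\varepsilon\Delta)=2$. $\square$

**Lemma 14.** If $\Delta\ge6144K^3$, then from an $(i,j;\Delta,K)$-state Bob can force an $(i+1,j;\Delta',K')$-state or an $(i,j+1;\Delta',K')$-state, with $\Delta'=\Delta/(8K)$ and $K'=288K^2$.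

*Proof.* Let $N=|P|+|Q|$, $\varepsilon=\frac1{32K}$ and $\theta=2\varepsilon=\frac1{16K}$. Since all degrees are at least $\Delta/K$, we have $e(J)\ge N\Delta/(2K)$. Both parts are nonempty and each contains the neighborhood of a vertex of the other, so $N\ge2\Delta/K$.

**Step 1: a thin matching.** The round will be played on a matching $M$. We want $M$ to be large, but thin enough that most vertices see only a small fraction of their neighbors in $V(M)$, so that the round and Alice's replies destroy few edges at the surviving vertices.

By König's edge-coloring theorem the bipartite graph $J$ is a union of at most $\Delta$ matchings. So it has a matching $M_0$ with $|M_0|\ge e(J)/\Delta\ge N/(2K)\ge\Delta/K^2$. Keep each edge of $M_0$ independently with probability $\varepsilon$ to get $M$. For $v\in V(J)$ let $X_v=|N_J(v)\cap V(M)|$. The neighbors of $v$ lie on one side of $J$, hence on distinct edges of $M_0$ or on none. So $X_v$ is a sum of at most $\Delta$ independent Bernoulli($\varepsilon$) variables. Let $\mathrm{Bad}=\{v:X_v>2\varepsilon\Delta\}$. By Lemma 13, $E\sum_{v\in\mathrm{Bad}}X_v\le2N$, so by Markov $P(\sum_{v\in\mathrm{Bad}}X_v>6N)\le\frac13$. The size $|M|$ has mean $\varepsilon|M_0|$ and variance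 at most $\varepsilon|M_0|$, so by Chebyshev
$$P\big(|M|<\tfrac12\varepsilon|M_0|\big)\le\frac4{\varepsilon|M_0|}\le\frac{128K^3}\Delta<\frac13.$$
So Bob can fix $M$ with
$$|M|\ge\frac{\varepsilon N}{4K},\qquad\sum_{v\in\mathrm{Bad}}X_v\le6N. \tag{3}$$
In particular $M$ is nonempty.

**Step 2: the round.** Bob plays a round on $M$ as in Lemma 4. Its hypotheses hold by the definition of a state. We get $|\mathrm{Del}|\le|M|$ and $|Y|\ge|M|$. By symmetry assume $|Y\cap P|\ge|M|/2$ (in the other case exchange $P$ and $Q$, which leads to an $(i,j+1;\Delta',K')$-state). Put $Y_P=Y\cap P$. Since $M$ is a matching, $|M|/2\le|Y_P|\le|M|$. On $Y_P$ we now have $w\ge i+1$, and on $Q$ still $w\ge j$.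

**Step 3: edges that survive at $Y_P$.** We check that $Y_P$ still has many usable edges. Let $Q^\circ=Q\setminus(V(M)\cup\mathrm{Del}\cup\mathrm{Bad})$. At least $\frac{|M|}2\cdot\frac\Delta K$ edges of $J$ leave $Y_P$. Each vertex of $Q\setminus\mathrm{Bad}$ has at most $2\varepsilon\Delta$ neighbors in $Y_P\subseteq V(M)$, and $|Q\cap V(M)|,|\mathrm{Del}|\le|M|$. So at most $4\varepsilon\Delta|M|$ edges are lost at non-bad vertices. At most $\sum_{v\in\mathrm{Bad}}X_v\le6N$ edges go to $\mathrm{Bad}\cap Q$. By (3), $6N\le24K|M|/\varepsilon=768K^2|M|\le|M|\Delta/(8K)$, where the last step is $\Delta\ge6144K^3$. Also $4\varepsilon=\frac1{8K}$. Hence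
$$e(Y_P,Q^\circ)\ge|M|\Delta\Big(\frac1{2K}-\frac1{8K}-\frac1{8K}\Big)=\frac{|M|\Delta}{4K}.$$
All these edges have non-deleted ends, and they were not played because $Q^\circ\cap V(M)=\emptyset$. So their edge-vertices are unmarked.

**Step 4: sparsification.** The graph between $Y_P$ and $Q^\circ$ is lopsided: vertices of $Q^\circ$ have degree at most $2\varepsilon\Delta$, while vertices of $Y_P$ may have degree up to $\Delta$. We sample $Q^\circ$ to bring the two sides into balance.

Choose $Q'\subseteq Q^\circ$ by keeping each vertex independently with probability $\theta$. Let $J^*$ consist of the edges $yq$ of $J$ with $q\in Q'$, $y\in Y_P$ and $|N_J(y)\cap Q'|\le2\theta\Delta$. For each $y$, the number $|N_J(y)\cap Q'|$ is a sum of at most $\Delta$ independent Bernoulli($\theta$) variables, so by Lemma 13 with $\theta$ in place of $\varepsilon$ the expected number of edges lost at $y$ is at most $2$. Thus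
$$E\,e(J^*)\ge\theta\,e(Y_P,Q^\circ)-2|Y_P|\ge\frac{\theta|M|\Delta}{4K}-2|M|\ge\frac{\theta|M|\Delta}{8K}=:E_0,$$
as $\theta\Delta/(8K)=\Delta/(128K^2)\ge2$. Also $E|Q'|\le\theta N$. So
$$E\Big[e(J^*)-\frac{E_0}{2\theta N}|Q'|\Big]\ge E_0-\frac{E_0}2=\frac{E_0}2,$$
and we fix $Q'$ for which the bracket is at least $E_0/2$. Then $e(J^*)\ge E_0/2$ and $|Q'|\le\frac{2\theta N}{E_0}e(J^*)$. From $e(J^*)\ge E_0/2$ we also get $|M|\le\frac{2|M|}{E_0}e(J^*)$. So $J^*$ lives on at most
$$N^*:=|M|+|Q'|\le\frac{2(|M|+\theta N)}{E_0}e(J^*)$$
vertices. By (3), $\theta N=2\varepsilon N\le8K|M|$, so $|M|+\theta N\le9K|M|$, and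
$$\frac{e(J^*)}{N^*}\ge\frac{E_0}{2\cdot9K|M|}=\frac{\theta\Delta}{144K^2}.$$

**Step 5: the new state.** By the fact at the end of Section 2, $J^*$ has a nonempty subgraph $J'$ of minimum degree at least $\theta\Delta/(144K^2)>0$. So $J'$ has an edge. Its maximum degree is at most $2\theta\Delta$: at vertices of $Y_P$ by the definition of $J^*$, and at vertices of $Q'$ because they are not in $\mathrm{Bad}$ and so have at most $2\varepsilon\Delta=\theta\Delta$ neighbors in $Y_P$. With $\Delta'=2\theta\Delta=\Delta/(8K)$ and $K'=288K^2$ we have $\Delta'/K'=\theta\Delta/(144K^2)$. So this is an $(i+1,j;\Delta',K')$-state. $\square$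

*Proof of Theorem 2.* Put $K_0=4L$, $K_{s+1}=288K_s^2$, $\Delta_0=\Delta$, $\Delta_{s+1}=\Delta_s/(8K_s)$. Each $\Delta_s$ is $\Delta$ divided by a constant depending on $L$ and $s$. So we can choose $\Phi(k,L)\ge2L^2$ so large that $\Delta\ge\Phi(k,L)$ implies $\Delta_s\ge6144K_s^3$ for $0\le s\le2k-2$.

**A first state.** Since $n$ exceeds the average degree of $G$, $n\ge2\Delta/L\ge4L$. Every graph has a bipartite subgraph with at least half its edges, so $G$ has one with at least $\Delta n/(2L)$ edges. Alice's first move deletes at most one vertex, so at least $\Delta n/(2L)-\Delta\ge\Delta n/(4L)$ of these edges have both ends non-deleted; the inequality is $n\ge4L$. Bob has marked nothing yet, so their edge-vertices are unmarked. They form a graph on at most $n$ vertices, which has a nonempty subgraph of minimum degree at least $\Delta/(4L)$. Its maximum degree is at most $\Delta$. This is a $(0,0;\Delta_0,K_0)$-state.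

**Iteration.** Apply Lemma 14 $2k-1$ times, with $(\Delta_s,K_s)$ for $s=0,\dots,2k-2$. Bob forces an $(i,j;\cdot,\cdot)$-state with $i+j=2k-1$, so $\max(i,j)\ge k$. Both parts are nonempty, so some unmarked branch vertex has at least $k$ marked neighbors. Hence Alice has no winning strategy for $k$. A winning strategy for a smaller value would also win for $k$, so $\mathrm{col}_g^A(sd_1(G))>k$.

**Regular subgraphs.** Let $\mathrm{col}_g^A\le k$ on a hereditary class $\mathcal G$, $sd_1(G)\in\mathcal G$, and let $R\subseteq G$ be $r$-regular with $r\ge\Phi(k,2)$. Then $R$ has $r|V(R)|/2$ edges, so the first statement with $\Delta=r$ and $L=2$ gives $\mathrm{col}_g^A(sd_1(R))>k$. But $sd_1(R)\subseteq sd_1(G)$ lies in $\mathcal G$, a contradiction. $\blacksquare$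

Theorems 1 and 2 together show why the repair in Section 2 fails: with $k=8$, none of the graphs $G'_m$ has an $r$-regular subgraph with $r\ge\Phi(8,2)$, although their minimum degrees are unbounded.

## 8. The order $\log\log N$

The upper bound rests on one theorem that we quote: O. Janzer and B. Sudakov, *Resolution of the Erdős–Sauer problem on regular subgraphs*, Forum of Mathematics, Pi 11 (2023). For every $r$ there is $C_r$ such that every graph with $n$ vertices, $n$ sufficiently large, and at least $C_rn\log\log n$ edges contains an $r$-regular subgraph.

*Proof of Theorem 3.*

**Upper bound, for any $k$.** Let $G$ have at most $N$ vertices and let all subgraphs of $sd_1(G)$ have $\mathrm{col}_g^A\le k$. Theorem 2, applied to the class of subgraphs of $sd_1(G)$, forbids $r$-regular subgraphs of $G$ for $r=\lceil\Phi(k,2)\rceil$. Pad $G$ with isolated vertices to exactly $N$ vertices. This creates no $r$-regular subgraph, since $r\ge1$. So for $N$ large, in terms of $k$ only, $|E(G)|<C_rN\log\log N$. Hence $g_k(N)=O_k(N\log\log N)$.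

**Degree bound.** If $\mathrm{col}_g^A\le k$ on a hereditary class $\mathcal G$ and $sd_1(G)\in\mathcal G$ with $|V(G)|=N$ large, then all subgraphs of $sd_1(G)$ are in $\mathcal G$, so the previous step applies. The minimum degree of $G$ is at most $2|E(G)|/N=O_k(\log\log N)$.

**Lower bound, for $k\ge8$.** We choose as many layers as fit into $N$ vertices. Let $N\ge4096$, $\lambda_m=2048m^3$ and $D^{(m)}=\lambda_m^{2^m-1}$. Let $m\ge1$ be maximal with $D^{(m)}\le N/2$. Such an $m$ exists because $D^{(1)}=2048\le N/2$ and $D^{(m)}\to\infty$ increasingly. Take $t=\lfloor N/(2D^{(m)})\rfloor\ge1$ and $n=tD^{(m)}$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $n\in[N/4,N/2]$. The graph $G$ of Section 4 has at most $2n\le N$ vertices and $mn\ge mN/4$ edges. By Proposition 8 it is admissible for $g_8(N)\le g_k(N)$. So $g_k(N)\ge mN/4$, and it remains to bound $m$ from below.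

By maximality $D^{(m+1)}>N/2$, so
$$\log(N/2)<2^{m+1}\big(11+3\log(m+1)\big)\le2^{m+1}\cdot16(m+1),$$
where we used $\log(m+1)\le m+1$ and $11\le13(m+1)$. Taking logarithms,
$$\log\log(N/2)\le m+5+\log(m+1)\le2m+5\le7m .$$
Also $N/2\ge\sqrt N$, so $\log\log(N/2)\ge\log\log N-1\ge\frac12\log\log N$, the last step because $\log\log N\ge2$. Hence $m\ge\frac1{14}\log\log N$, and
$$g_k(N)\ge\tfrac1{56}N\log\log N .$$

**Sharpness of the degree bound.** The graph $G$ just used has a subgraph $G'$ of minimum degree at least $m/2\ge\frac1{28}\log\log N$. It has $N'\le N$ vertices, and all subgraphs of $sd_1(G')$ have $\mathrm{col}_g^A\le8\le k$. So its minimum degree is at least $\frac1{28}\log\log N'$. As $N'$ exceeds the minimum degree, $N'\to\infty$ as $N\to\infty$. Taking the class of all subgraphs of the graphs $sd_1(G')$ so obtained, we see that the bound $O_k(\log\log N)$ on the minimum degree is optimal up to a constant factor. $\blacksquare$
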